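\title{Commuting strictly contractive maps without common approximate fixed points}

\begin{abstract}
We construct a bounded closed convex set $K$ in a Banach space and commuting maps $T,G\colon K\to K$, each of which strictly decreases the distance between any two distinct points, such that $\|z-Tz\|+\|z-Gz\|\ge 1$ for all $z\in K$, while the diameter of $K$ is as close to $1$ as we wish. Thus commuting nonexpansive maps need not have common approximate fixed points, even when both are strictly contractive. The resulting constant is sharp: any two nonexpansive self-maps of a bounded convex set of diameter $D$ move some point by at most $D/2+\varepsilon$ simultaneously. The example is the convex set generated freely by one point and two commuting maps, equipped with the largest metrics for which the maps have a prescribed Lipschitz constant. We also show that common approximate fixed points do exist when one of the maps is affine, and when both are surjective isometries.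
\end{abstract}

\section{The question and the results}\label{sec:intro}

Banach spaces are real throughout. Let $K$ be a subset of a Banach space. A map $T\colon K\to K$ is \emph{nonexpansive} if $\|Tu-Tv\|\le\|u-v\|$ for all $u,v\in K$, \emph{strictly contractive} if $\|Tu-Tv\|<\|u-v\|$ whenever $u\ne v$, and an \emph{isometry} if $\|Tu-Tv\|=\|u-v\|$ for all $u,v\in K$; an isometry is not assumed to be surjective. For $\varepsilon>0$ let
\[
F_\varepsilon(T)=\{z\in K:\|z-Tz\|\le\varepsilon\}
\]
be the set of points that $T$ moves by at most $\varepsilon$. For a single map on a bounded convex set these sets are never empty. We recall this known fact with its proof, since we shall use it for sets that need not be closed.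

\begin{lemma}\label{lem:afp}
If $K$ is nonempty, bounded and convex and $S\colon K\to K$ is nonexpansive, then $F_\varepsilon(S)\neq\emptyset$ for every $\varepsilon>0$.
\end{lemma}

\begin{proof}
Let $D=\operatorname{diam}K$, fix $y\in K$ and $\lambda\in(0,1)$, and put $S_\lambda z=(1-\lambda)y+\lambda Sz$. This is a $\lambda$-Lipschitz map of $K$ into $K$, so the iterates $z_0=y$, $z_{n+1}=S_\lambda z_n$ satisfy $\|z_n-S_\lambda z_n\|\le\lambda^nD$. Also $\|S_\lambda z-Sz\|=(1-\lambda)\|y-Sz\|\le(1-\lambda)D$ for all $z$. Hence $\|z_n-Sz_n\|\le(\lambda^n+1-\lambda)D$, which is at most $\varepsilon$ if $\lambda$ is close to $1$ and then $n$ is large.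
\end{proof}

For two maps some relation between them is needed: two constant maps with values $a\ne b$ move every point $z$ by a total of $\|z-a\|+\|z-b\|\ge\|a-b\|$. The natural relation is commutativity, and the following question is posed in \cite{source}.

\begin{quote}
Let $K$ be a nonempty bounded closed convex subset of a Banach space, and let $T,G\colon K\to K$ be commuting nonexpansive maps, at least one of which is strictly contractive. Is $F_\varepsilon(T)\cap F_\varepsilon(G)\ne\emptyset$ for each $\varepsilon>0$? What if both maps are strictly contractive?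
\end{quote}

There are good reasons to expect a positive answer. If $T$ and $G$ commute and $G$ is nonexpansive, then $\|Gz-TGz\|=\|Gz-GTz\|\le\|z-Tz\|$, so
\begin{equation}\label{eq:invariance}
G\bigl(F_\varepsilon(T)\bigr)\subset F_\varepsilon(T).
\end{equation}
Consequently $G$ moves each point of $F_\varepsilon(T)$ by at most $\operatorname{diam}F_\varepsilon(T)$. If $T$ is $s$-Lipschitz with $s<1$, then $\|y-z\|\le 2\varepsilon+s\|y-z\|$ for $y,z\in F_\varepsilon(T)$, so this diameter is at most $2\varepsilon/(1-s)$ and the answer is yes. If $T$ is strictly contractive and has a fixed point $p$, then $p$ is its only fixed point, and $TGp=GTp=Gp$ forces $Gp=p$. This covers compact $K$, where $\|z-Tz\|$ attains its infimum, which is $0$ by Lemma~\ref{lem:afp}. The question asks whether the uniqueness that strict contractivity gives for fixed points survives in approximate form. It does not.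

\begin{theorem}\label{thm:main}
For every $\delta\in(0,1]$ there are a Banach space $(X,\|\cdot\|)$, a nonempty closed convex set $K\subset X$ with $\operatorname{diam}K\le1+\delta$, and commuting strictly contractive maps $T,G\colon K\to K$ such that
\begin{equation}\label{eq:main}
\|z-Tv\|+\|z-Gv\|\ge1\qquad\text{for all }z,v\in K.
\end{equation}
In particular $\max(\|z-Tz\|,\|z-Gz\|)\ge\frac12$ for all $z\in K$, and $\|Tv-Gv\|\ge1$ for all $v\in K$.
\end{theorem}

The two special cases come from $v=z$ and $z=Tv$. The first gives $F_\varepsilon(T)\cap F_\varepsilon(G)=\emptyset$ for $0<\varepsilon<\frac12$. Since strictly contractive maps are nonexpansive, the answer to both parts of the question is no. By the triangle inequality, \eqref{eq:main} is equivalent to its second special case $\|Tv-Gv\|\ge1$; the form with two variables is the one that can be proved by induction.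

Two constant maps whose values are at distance $D=\operatorname{diam}K$ force one of them to move any given point by at least $D/2$. The next theorem says that no pair of nonexpansive maps does worse, and that commuting maps can be just as bad.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] Let $K$ be nonempty, bounded and convex, $D=\operatorname{diam}K$, and let $T,G\colon K\to K$ be nonexpansive, commuting or not. Then
\[
\inf_{z\in K}\max(\|z-Tz\|,\|z-Gz\|)\le D/2 .
\]
\item[(b)] The constant $\frac12$ in \textup{(a)} cannot be lowered, even for commuting strictly contractive maps.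
\item[(c)] There are commuting non-surjective isometries $T,G$ of a bounded closed convex set $K$ with $D=1$ for which equality holds in \textup{(a)}.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:positive}
Let $K$ be nonempty, bounded and convex, and let $T,G\colon K\to K$ be commuting nonexpansive maps. Then $F_\varepsilon(T)\cap F_\varepsilon(G)\neq\emptyset$ for all $\varepsilon>0$ in each of the following cases:
\begin{enumerate}
\item[(a)] $K$ is closed and one of $T,G$ is affine;
\item[(b)] $T$ and $G$ are surjective isometries of $K$.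
\end{enumerate}
\end{theorem}

By Theorem~\ref{thm:sharp}(c), surjectivity cannot be dropped in (b).

The example of Theorem~\ref{thm:main} is a universal object. In Section~\ref{sec:free} we build the convex set $A$ generated by one point and two commuting maps $T,G$, with no further relations. In Section~\ref{sec:metric} we give $A$, for each $s\in(0,1]$, the largest pseudometric $d_s\le1$ that comes from affine functions and makes $T$ and $G$ $s$-Lipschitz. Lower bounds for $d_s$ require test functions, and Section~\ref{sec:swap} produces enough of them. Section~\ref{sec:key} proves $d_s(z,Tv)+d_s(z,Gv)\ge s^{r}$, where $r$ counts the steps needed to build $z$. Section~\ref{sec:banach} combines the $d_s$, $s\to1$, into one norm and proves Theorems~\ref{thm:main} and~\ref{thm:sharp}. Section~\ref{sec:positive}, which is independent of the construction, proves Theorem~\ref{thm:positive}.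

\section{The free convex set with two commuting maps}\label{sec:free}

Let $\mathbb N=\{0,1,2,\dots\}$, $e_1=(1,0)$, $e_2=(0,1)$. For a set $Q$ let $\Delta(Q)$ be the set of finitely supported probability measures on $Q$, that is, of formal convex combinations $\sum c_iq_i$ of points of $Q$. We identify $q\in Q$ with its Dirac measure, and $\Delta(Q)$ with a subset of $\Delta(Q')$ when $Q\subset Q'$.

The plan is to start from a point $o$, to declare the points $T^iG^jo$ of its orbit to be new and affinely independent, and to form their convex combinations. Each nontrivial combination $b$ is a point on which $T$ and $G$ are not yet defined, so it receives an orbit of new points $T^iG^jb$, and the process repeats. A pair $(g,b)$ below stands for $T^{g_1}G^{g_2}b$.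

Fix a symbol $o$, put $P_0=\{o\}$ and define recursively
\[
B_n=\{o\}\cup\{\text{non-Dirac elements of }\Delta(P_n)\},\qquad
P_{n+1}=\{o\}\cup\bigl((\mathbb N^2\setminus\{0\})\times B_n\bigr).
\]
We have $P_0\subset P_1$, and $P_n\subset P_{n+1}$ implies $B_n\subset B_{n+1}$ and then $P_{n+1}\subset P_{n+2}$; so both sequences increase. Let
\[
P=\bigcup_nP_n,\qquad B=\bigcup_nB_n,\qquad A=\Delta(P).
\]
We call the elements of $P$ \emph{pure points} and the non-Dirac elements of $A$ \emph{mixtures}. A finite subset of $P$ lies in some $P_n$, so $B$ consists of $o$ and all mixtures, and $P=\{o\}\cup((\mathbb N^2\setminus\{0\})\times B)$. Thus $A$ is the disjoint union of $B$ and $(\mathbb N^2\setminus\{0\})\times B$; writing $(0,b)$ for $b\in B$, we identify $A$ with $\mathbb N^2\times B$. Define $T,G\colon A\to A$ by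
\[
T(g,b)=(g+e_1,b),\qquad G(g,b)=(g+e_2,b).
\]
Define the \emph{rank} by $\operatorname{rk}(o)=0$, by $\operatorname{rk}(b)=\max\{\operatorname{rk}(p):p\in\operatorname{supp}b\}$ for a mixture $b$, and by $\operatorname{rk}(g,b)=g_1+g_2+\operatorname{rk}(b)$. These formulas determine the rank successively on $P_0,B_0,P_1,B_1,\dots$, and they do not depend on the stage. We shall use only the following properties.

\begin{enumerate}
\item[(A1)] $T$ and $G$ are injective and commute, and $P$ is the disjoint union of $\{o\}$ and $T(A)\cup G(A)$. In particular $Tu$ and $Gu$ are always pure.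
\item[(A2)] If $Tu=Gv$, then $u=Gw$ and $v=Tw$ for some $w\in A$.
\item[(A3)] $\operatorname{rk}(Tu)=\operatorname{rk}(Gu)=\operatorname{rk}(u)+1$. The only element of rank $0$ is $o$; a pure point of rank $r\ge1$ is $Tu$ or $Gu$ with $\operatorname{rk}(u)=r-1$; a mixture of rank $r$ is a convex combination of pure points of rank at most $r$.
\end{enumerate}

Property (A1) is read off from the coordinates. For (A2), let $u=(g,b)$ and $v=(g',b')$; then $b=b'$ and $g+e_1=g'+e_2$, so $g_2\ge1$, and $w=(g-e_2,b)$ satisfies $Gw=u$ and $Tw=(g+e_1-e_2,b)=v$. In (A3), a pure point other than $o$ has $g\neq0$ and so has positive rank, and the support of a mixture contains such a point.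

By (A3), definitions and proofs may proceed by \emph{induction on rank}: the ranks are treated in increasing order, and within one rank the pure points come before the mixtures. Properties (A1)--(A3) are symmetric in $T$ and $G$, and so are the definitions of the next section. Hence every statement below remains true when $T$ and $G$ are interchanged.

A function $\varphi\colon P\to\mathbb R$ is always extended affinely to $A$, by $\varphi(\sum c_ip_i)=\sum c_i\varphi(p_i)$.

\section{The largest pseudometric and its test functions}\label{sec:metric}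

Fix $s\in(0,1]$. For a family $\mathcal F$ of functions $P\to[0,1]$ put
\[
d_{\mathcal F}(u,v)=\sup_{\varphi\in\mathcal F}|\varphi(u)-\varphi(v)|\qquad(u,v\in A).
\]
This is a pseudometric (a metric except that distinct points may have distance $0$), and $d_{\mathcal F}\le1$. Call $\mathcal F$ \emph{admissible} if
\[
d_{\mathcal F}(Tu,Tv)\le s\,d_{\mathcal F}(u,v)\quad\text{and}\quad d_{\mathcal F}(Gu,Gv)\le s\,d_{\mathcal F}(u,v)\qquad(u,v\in A).
\]
The family of constants is admissible. A union $\mathcal U$ of admissible families is admissible: if $\varphi$ lies in the member $\mathcal F$, then $|\varphi(Tu)-\varphi(Tv)|\le s\,d_{\mathcal F}(u,v)\le s\,d_{\mathcal U}(u,v)$, and the same holds for $G$. So there is a largest admissible family $\mathcal F_s$. Its members are the \emph{test functions}, and we write $d=d_s=d_{\mathcal F_s}$. The word Lipschitz refers to $d$; every test function is $1$-Lipschitz on $A$. Let $\mathcal L$ be the set of all $1$-Lipschitz functions $A\to[0,1]$, affine or not. Since $d\le 1$, the function $d(\cdot,v)$ belongs to $\mathcal L$ for each $v\in A$.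

\begin{remark}[why this object]\label{rem:universal}
Let $C$ be a convex set of diameter at most $1$ in a Banach space $Y$, let $T',G'$ be commuting $s$-Lipschitz self-maps of $C$, and let $y_0\in C$. Define $\pi\colon A\to C$ by induction on rank: $\pi(o)=y_0$, $\pi(g,b)=T'^{\,g_1}G'^{\,g_2}\pi(b)$, and $\pi$ is affine on mixtures. Then $\pi T=T'\pi$ and $\pi G=G'\pi$. The functions $p\mapsto f(\pi p)-\inf_Cf$ with $f\in Y^*$, $\|f\|\le1$, take values in $[0,1]$, and by the Hahn--Banach theorem their family $\mathcal F$ has $d_{\mathcal F}(u,v)=\|\pi u-\pi v\|$. So $\mathcal F$ is admissible and $\|\pi u-\pi v\|\le d_s(u,v)$. In particular $T'$ and $G'$ move $\pi z$ by at most $d_s(z,Tz)$ and $d_s(z,Gz)$. If any pair of commuting nonexpansive maps lacks common approximate fixed points, then so does the pair $T,G$ on $(A,d_1)$.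
\end{remark}

Upper bounds for $d$ come from admissibility and convexity; lower bounds need test functions. A function $\varphi$ on $P$ is described by the number $\varphi(o)$ and the two functions $\varphi\circ T$ and $\varphi\circ G$ on $A$. Freeness means that these two functions need not be affine. Commutativity imposes the one constraint between them.

\begin{lemma}[gluing]\label{lem:glue}
Let $c\in[0,1]$ and let $h,k\colon A\to[0,1]$ be $s$-Lipschitz functions with $h\circ G=k\circ T$. Then there is a test function $\varphi$ with $\varphi(o)=c$, $\varphi\circ T=h$ and $\varphi\circ G=k$.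
\end{lemma}

\begin{proof}
Put $\varphi(o)=c$, $\varphi(Tu)=h(u)$, $\varphi(Gv)=k(v)$. By (A1) this defines a function on $P$ provided the last two formulas agree when $Tu=Gv$. In that case $u=Gw$ and $v=Tw$ by (A2), and $h(Gw)=k(Tw)$. Let $d'\ge d$ be the pseudometric of $\mathcal F_s\cup\{\varphi\}$. Then $d'(Tu,Tv)=\max\{d(Tu,Tv),|h(u)-h(v)|\}\le s\,d(u,v)\le s\,d'(u,v)$, and the same holds for $G$ with $k$ in place of $h$. So $\mathcal F_s\cup\{\varphi\}$ is admissible, and $\varphi\in\mathcal F_s$ by maximality.
\end{proof}

Two consequences are immediate. The second says that averaging gains nothing beyond the average when one measures the distance to a pure point.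

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $d(o,p)=1$ for every pure point $p\neq o$.
\item[(b)] If $z=\sum c_ip_i\in A$ with $p_i\in P$, and $q\in P$, then $d(z,q)=\sum c_i\,d(p_i,q)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Lemma~\ref{lem:glue} with $c=0$ and $h=k=1$ gives a test function with $\varphi(o)=0$ and $\varphi(p)=1$.

(b) For every test function $\psi$ we have $|\psi(z)-\psi(q)|\le\sum c_i|\psi(p_i)-\psi(q)|$, which gives ``$\le$''. For ``$\ge$'', let $c=d(o,q)$, $h(u)=d(Tu,q)$ and $k(u)=d(Gu,q)$. Then $|h(u)-h(u')|\le d(Tu,Tu')\le s\,d(u,u')$, the same holds for $k$ with $G$ in place of $T$, and $h(Gw)=d(TGw,q)=k(Tw)$. The resulting test function is $\varphi(p)=d(p,q)$ on $P$. Since $q$ is pure, $\varphi(q)=0$, and $d(z,q)\ge\varphi(z)-\varphi(q)=\sum c_i\,d(p_i,q)$.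
\end{proof}

\begin{example}[ranks $0$, $1$ and the first point of rank $2$]\label{ex:small}
Let $s=1$. Our goal is $d(z,Tv)+d(z,Gv)\ge1$ for all $z,v\in A$. For $z=o$ the sum is $2$. For $z=To$, take $h=d(\cdot,o)$. Then $h\circ G=1$ by Lemma~\ref{lem:basic}(a), so $k=1$ is compatible with $h$. The glued function vanishes at $To$ and equals $1$ at $Gv$, so $d(To,Gv)=1$ for all $v$. By symmetry $d(Go,Tv)=1$. The elements of rank at most $1$ are the points $z=\alpha o+\beta To+\gamma Go$ of a triangle, and Lemma~\ref{lem:basic}(b) gives $d(z,Tv)+d(z,Gv)\ge2\alpha+\beta+\gamma\ge1$.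

Now let $u=\frac12(To+Go)$, and let us try to prove $d(Tu,Gu)=1$. As before we take $h=d(\cdot,u)$, so that the glued function vanishes at $Tu$, and we look for a compatible $k\in\mathcal L$ with $k(u)$ large. The values of $k$ on $T(A)$ are forced:
\[
k(Tw)=d(Gw,u)=\tfrac12d(Gw,To)+\tfrac12d(Gw,Go)=\tfrac12+\tfrac12d(Gw,Go).
\]
Two points become visible. First, to know that these values are those of a $1$-Lipschitz function we must compare distances in $G(A)$ with distances in $T(A)$. Suppose that $d(Gw,Gw')=d(Tw,Tw')$ for all $w,w'$. Second, the choice of the extension matters. The function $k=\frac12+\frac12d(\cdot,To)$ is compatible, but $d(u,To)=\frac12d(Go,To)=\frac12$, so it gives only $d(Tu,Gu)\ge\frac34$. The largest extension has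
\[
k(u)=\min\Bigl\{1,\inf_w\bigl[d(Gw,u)+d(u,Tw)\bigr]\Bigr\},
\]
and this equals $1$ by the inequality already proved for the point $u$ of rank $1$. So the bound on $d(Tu,Gu)$ needs the inequality for $z=u$ and \emph{all} $w$; this is why the statement to be proved has two variables.
\end{example}

\section{$T$ and $G$ scale all distances by $s$}\label{sec:swap}

We first prove the identity $d(Gw,Gw')=d(Tw,Tw')$ assumed in Example~\ref{ex:small}. One would like to show that both sides equal $s\,d(w,w')$. But the lower bound $d(Tw,Tw')\ge s\,d(w,w')$ calls for a test function with $\varphi\circ T=s\,d(\cdot,w')$, and finding a compatible $k$ needs the identity itself. To break the circle, ask directly for a test function $\Lambda h$ with $(\Lambda h)\circ T=h\circ G$, for given $h\in\mathcal L$. Its other half $k=(\Lambda h)\circ G$ must satisfy $k\circ T=(h\circ G)\circ G$, which is the same problem for $h\circ G$ in place of $h$; so we take $k=\Lambda(h\circ G)$. We cannot yet show that this $k$ is $s$-Lipschitz for $d$, so Lemma~\ref{lem:glue} does not apply. But it is $s$-Lipschitz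 for the pseudometric obtained by adjoining all functions $\Lambda h$ at once, and maximality of $\mathcal F_s$ then does the rest.

\begin{lemma}\label{lem:swap}
$d(Gw,Gw')=d(Tw,Tw')$ for all $w,w'\in A$.
\end{lemma}

\begin{proof}
By symmetry it suffices to prove ``$\le$''.

\emph{The operator $\Lambda$.} We define $(\Lambda h)(z)$ by induction on the rank of $z$, simultaneously for all $h\colon A\to\mathbb R$:
\begin{equation}\label{eq:Lambda}
(\Lambda h)(o)=h(o),\qquad(\Lambda h)(Tv)=h(Gv),\qquad(\Lambda h)(Gy)=\bigl(\Lambda(h\circ G)\bigr)(y),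
\end{equation}
and $(\Lambda h)(\sum c_ip_i)=\sum c_i(\Lambda h)(p_i)$ for mixtures. The third formula in \eqref{eq:Lambda} is used as a definition when $Gy\notin T(A)$. It also holds when $Gy\in T(A)$: then $y=Tw$ and $Gy=T(Gw)$ by (A2), and the second formula shows that both sides equal $h(GGw)$. By construction $\Lambda h$ is affine on $A$.

For each $z$ there are finitely many points $a_j\in A$ and weights $t_j\ge0$ with $\sum t_j=1$, independent of $h$, such that $(\Lambda h)(z)=\sum t_jh(a_j)$. Indeed, for $z=o$ and $z=Tv$ a single point suffices; for $z=Gy$ replace the points $a_j$ of $y$ by $Ga_j$; for a mixture, average the representations of its pure points. Hence $\Lambda h$ takes values in $[0,1]$ if $h$ does, and $\Lambda(m+sh')=m+s\Lambda h'$ for every constant $m$.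

\emph{Admissibility.} Let $\mathcal E=\{\Lambda h|_P:h\in\mathcal L\}$ and let $d'\ge d$ be the pseudometric of $\mathcal F_s\cup\mathcal E$. We claim that $\mathcal F_s\cup\mathcal E$ is admissible. For $\varphi\in\mathcal F_s$ we have $|\varphi(Tu)-\varphi(Tv)|\le s\,d(u,v)\le s\,d'(u,v)$, and the same for $G$. Let $h\in\mathcal L$. For $T$,
\[
|\Lambda h(Tu)-\Lambda h(Tv)|=|h(Gu)-h(Gv)|\le d(Gu,Gv)\le s\,d(u,v)\le s\,d'(u,v).
\]
For $G$, note that $h\circ G$ is $s$-Lipschitz and $d\le1$, so any two values of $h\circ G$ differ by at most $s$. With $m=\inf h\circ G$, the function $h'=(h\circ G-m)/s$ is therefore $1$-Lipschitz with values in $[0,1]$, that is, $h'\in\mathcal L$. Since $\Lambda h'$ is the affine extension of a member of $\mathcal E$,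
\[
|\Lambda h(Gu)-\Lambda h(Gv)|=|\Lambda(m+sh')(u)-\Lambda(m+sh')(v)|=s\,|\Lambda h'(u)-\Lambda h'(v)|\le s\,d'(u,v).
\]
This proves the claim, and maximality gives $\mathcal E\subset\mathcal F_s$.

\emph{Conclusion.} For $h=d(\cdot,Gw')\in\mathcal L$ the function $\Lambda h$ is $1$-Lipschitz for $d$, so
\[
d(Gw,Gw')=h(Gw)-h(Gw')=\Lambda h(Tw)-\Lambda h(Tw')\le d(Tw,Tw').\qedhere
\]
\end{proof}

Now every $h\in\mathcal L$ has a compatible partner. As Example~\ref{ex:small} suggests, we take the largest one: any $k\in\mathcal L$ with $k\circ T=h\circ G$ satisfies $k(y)\le k(Tw)+d(y,Tw)=h(Gw)+d(y,Tw)$, so it lies below the function $h^*$ of the next lemma.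

\begin{lemma}\label{lem:extend}
For $h\in\mathcal L$ let
\[
h^*(y)=\min\Bigl\{1,\ \inf_{w\in A}\bigl[h(Gw)+d(y,Tw)\bigr]\Bigr\}\qquad(y\in A).
\]
There is a test function $\varphi$ with $\varphi\circ T=s\,h$ and $\varphi\circ G=s\,h^*$.
\end{lemma}

\begin{proof}
The function $h^*$ is an infimum of nonnegative $1$-Lipschitz functions, one of which is the constant $1$; so $h^*\in\mathcal L$. We show $h^*(Tw)=h(Gw)$. The term of the infimum with index $w$ gives ``$\le$''. For ``$\ge$'', we have $1\ge h(Gw)$, and for every $w'$ Lemma~\ref{lem:swap} gives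
\[
h(Gw')+d(Tw,Tw')=h(Gw')+d(Gw,Gw')\ge h(Gw).
\]
Apply Lemma~\ref{lem:glue} to $c=0$ and the pair $sh$, $sh^*$.
\end{proof}

\begin{lemma}\label{lem:scale}
$d(Tu,Tv)=d(Gu,Gv)=s\,d(u,v)$ for all $u,v\in A$.
\end{lemma}

\begin{proof}
Admissibility gives $d(Tu,Tv)\le s\,d(u,v)$. The test function of Lemma~\ref{lem:extend} for $h=d(\cdot,v)$ gives $d(Tu,Tv)\ge\varphi(Tu)-\varphi(Tv)=s\,d(u,v)$. Lemma~\ref{lem:swap} transfers the equality to $G$.
\end{proof}

\section{The key inequality}\label{sec:key}

\begin{proposition}\label{prop:key}
For all $s\in(0,1]$ and $z,v\in A$,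
\[
d_s(z,Tv)+d_s(z,Gv)\ge s^{\operatorname{rk}(z)}.
\]
\end{proposition}

\begin{proof}
We use induction on the rank $r$ of $z$, the statement being for all $v$. For $z=o$ the left side is $2$ by Lemma~\ref{lem:basic}(a).

\emph{Pure points of rank $r\geq 1$.} Let $z=Tu$ with $\operatorname{rk}(u)=r-1$. Let $\varphi$ be the test function of Lemma~\ref{lem:extend} for $h=d(\cdot,u)$. Since $\varphi(Tu)=s\,h(u)=0$,
\[
d(Tu,Gv)\ge\varphi(Gv)=s\min\Bigl\{1,\ \inf_w\bigl[d(Gw,u)+d(v,Tw)\bigr]\Bigr\}.
\]
The triangle inequality and the induction hypothesis for the pair $u,w$ give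
\[
d(Gw,u)+d(v,Tw)\ge d(u,Gw)+d(u,Tw)-d(u,v)\ge s^{r-1}-d(u,v)
\]
for every $w$, and also $1\ge s^{r-1}-d(u,v)$. Hence $d(Tu,Gv)\ge s^r-s\,d(u,v)$. By Lemma~\ref{lem:scale}, $d(Tu,Tv)=s\,d(u,v)$, and the sum of the two distances is at least $s^r$. For $z=Gu$ we interchange $T$ and $G$ in Lemma~\ref{lem:extend} and in this argument; the inequality to be proved is symmetric.

\emph{Mixtures of rank $r$.} Let $z=\sum c_ip_i$ with pure points $p_i$ of rank at most $r$, for which the inequality is already proved. The points $Tv$ and $Gv$ are pure, so Lemma~\ref{lem:basic}(b) gives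
\[
d(z,Tv)+d(z,Gv)=\sum c_i\bigl[d(p_i,Tv)+d(p_i,Gv)\bigr]\ge\sum c_i\,s^{\operatorname{rk}(p_i)}\ge s^r.\qedhere
\]
\end{proof}

For $s<1$ the decay with the rank is unavoidable. For $z=T^iG^jo$, Lemmas~\ref{lem:scale} and~\ref{lem:basic}(a) give
\begin{equation}\label{eq:orbit}
d_s(z,Tz)=d_s(z,Gz)=s^{i+j}=s^{\operatorname{rk}(z)} .
\end{equation}

\section{One norm from many pseudometrics}\label{sec:banach}

No single value of $s$ proves Theorem~\ref{thm:main}: for $s=1$ the maps are isometries, and for $s<1$ the points in \eqref{eq:orbit} are common approximate fixed points. We therefore use a sequence $s_n\to1$ and a norm with two terms. A supremum over $n$ keeps the lower bound, because $s_n^{\operatorname{rk}(z)}\to1$ for each fixed $z$. A small weighted series makes the contraction strict, because each of its terms contracts by a factor below $1$. Neither term suffices alone: $\sup_nd_{s_n}(To,T^2o)=\sup_ns_n=1=\sup_nd_{s_n}(o,To)$, while $\sum_n2^{-n}d_{s_n}(z,Tz)=\sum_n2^{-n}s_n^{i+j}$ tends to $0$ along the orbit $z=T^iG^jo$ as $i+j\to\infty$, and likewise with $G$.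

Let $V$ be the vector space of finitely supported signed measures on $P$; it contains $A$ as a convex subset. For $s\in(0,1]$ put
\[
q^{(s)}(m)=\sup_{\varphi\in\mathcal F_s}\Bigl|\sum_pm(p)\varphi(p)\Bigr|\le\sum_p|m(p)|\qquad(m\in V).
\]
This is a seminorm on $V$, and $q^{(s)}(u-v)=d_s(u,v)$ for $u,v\in A$.

\medskip
\noindent\emph{Completion.} Let $N$ be a seminorm on $V$ such that $N(Tu-Tv)\le N(u-v)$, $N(Gu-Gv)\le N(u-v)$ and $N(u-v)\le D$ for all $u,v\in A$. Let $X$ be the completion of the normed space $V/\{N=0\}$, with norm $\|\cdot\|$, and let $K$ be the closure in $X$ of the image of $A$. Then $K$ is nonempty, closed and convex, and $\operatorname{diam}K\le D$. If $N(u-v)=0$ then $N(Tu-Tv)=N(Gu-Gv)=0$, so $T$ and $G$ induce nonexpansive maps on the image of $A$. This image is dense in the complete space $K$, so the maps extend uniquely to nonexpansive maps $T,G\colon K\to K$, which commute because they commute on a dense set. We use the same letter for an element of $A$ and its image in $K$.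

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $s_n=n/(n+1)$ and $q_n=q^{(s_n)}$ for $n\ge1$, and define
\begin{equation}\label{eq:norm}
N(m)=\sup_nq_n(m)+\delta\sum_{n\ge1}2^{-n}q_n(m)\qquad(m\in V).
\end{equation}
This is a seminorm, finite because $q_n(m)\le\sum_p|m(p)|$. For $u,v\in A$ we have $q_n(u-v)\le1$, so $N(u-v)\le1+\delta$; and $q_n(Tu-Tv)\le s_nq_n(u-v)$, so $N(Tu-Tv)\le N(u-v)$, and the same holds for $G$. The completion gives $X$, $K$ with $\operatorname{diam}K\le 1+\delta$, and commuting nonexpansive maps $T,G$ of $K$.

\emph{Strict contractivity.} The point is that \eqref{eq:norm} survives the completion. Since $q_n\le N$, each $q_n$ vanishes on $\{N=0\}$ and extends continuously to a seminorm on $X$, again written $q_n$, with $q_n\le\|\cdot\|$. Then $\sup_nq_n$ and $\sum_n2^{-n}q_n$ are seminorms on $X$ bounded by $\|\cdot\|$, hence continuous. So the right side of \eqref{eq:norm} is a continuous function on $X$ that equals $\|\cdot\|$ on a dense subspace, and therefore everywhere. By continuity, $q_n(Tu-Tv)\le s_nq_n(u-v)$ for all $u,v\in K$. Let $u\ne v$ in $K$.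 Then $\|u-v\|>0$, so $q_n(u-v)>0$ for some $n$, and since every $s_n$ is less than $1$,
\[
\|Tu-Tv\|\le\sup_nq_n(u-v)+\delta\sum_n2^{-n}s_nq_n(u-v)<\|u-v\|.
\]
The same computation applies to $G$.

\emph{Inequality \eqref{eq:main}.} For $z,v\in A$ and every $n$, Proposition~\ref{prop:key} gives
\[
\|z-Tv\|+\|z-Gv\|\ge d_{s_n}(z,Tv)+d_{s_n}(z,Gv)\ge s_n^{\operatorname{rk}(z)},
\]
and the right side tends to $1$ as $n\to\infty$. The left side of \eqref{eq:main} is continuous in $(z,v)\in K\times K$, so \eqref{eq:main} holds on $K$ by density.
\end{proof}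

In this example the mechanisms of Section~\ref{sec:intro} fail as they must. Neither map has a fixed point, since it would be a common one. And $\operatorname{diam}F_\varepsilon(T)\ge1-\varepsilon$ for every $\varepsilon>0$: for $z\in F_\varepsilon(T)$ the point $Gz$ lies in $F_\varepsilon(T)$ by \eqref{eq:invariance}, and $\|z-Gz\|\ge1-\varepsilon$ by \eqref{eq:main}.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) The map $\frac12(T+G)$ sends $K$ into $K$ by convexity and is nonexpansive. By Lemma~\ref{lem:afp}, for each $\varepsilon>0$ there is $z\in K$ with $\|z-\frac12(Tz+Gz)\|\le\varepsilon$. The midpoint $\frac12(Tz+Gz)$ is at distance $\frac12\|Tz-Gz\|\le D/2$ from both $Tz$ and $Gz$, so $\|z-Tz\|$ and $\|z-Gz\|$ are at most $\varepsilon+D/2$.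

(b) Given $c\in(0,\frac12)$, choose $\delta\in(0,1]$ with $c(1+\delta)<\frac12$. The maps of Theorem~\ref{thm:main} satisfy $\inf_z\max(\|z-Tz\|,\|z-Gz\|)\ge\frac12>c\operatorname{diam}K$.

(c) Apply the completion to $N=q^{(1)}$. By Lemma~\ref{lem:scale} with $s=1$ and continuity, $T$ and $G$ are commuting isometries of $K$ into itself. Since $d_1\le1$ and $d_1(o,To)=1$, we have $\operatorname{diam}K=1$. By Lemma~\ref{lem:basic}(a) and density, $\|o-Tv\|=\|o-Gv\|=1$ for all $v\in K$, so $o$ lies in the range of neither map. By Proposition~\ref{prop:key} with $s=1$ and density, $\|z-Tz\|+\|z-Gz\|\ge1$ on $K$, so the infimum in (a) is at least $\frac12$; by (a) it equals $\frac12$.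
\end{proof}

\section{Affine maps and surjective isometries}\label{sec:positive}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]
Say $G$ is affine, and let $\varepsilon>0$. The set $C=F_\varepsilon(G)$ is bounded, and nonempty by Lemma~\ref{lem:afp}. It is convex: if $z=(1-\lambda)a+\lambda b$ with $a,b\in C$ and $\lambda\in[0,1]$, then $z-Gz=(1-\lambda)(a-Ga)+\lambda(b-Gb)$ has norm at most $\varepsilon$. By \eqref{eq:invariance} with $T$ and $G$ interchanged, $T(C)\subset C$. Lemma~\ref{lem:afp}, applied to $T$ on $C$, gives a point of $F_\varepsilon(T)\cap F_\varepsilon(G)$.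
\end{proof}

Affinity is used only for the convexity of $F_\varepsilon(G)$, and commutativity only for its invariance; this argument does not need $K$ to be closed.

For part (b) we follow the simplest averaging scheme, $x_{N+1}=\frac13(x_N+Tx_N+Gx_N)$. The difficulty in estimating $\|x_{N+1}-Tx_{N+1}\|$ is that $T$ is not affine, so $Tx_{N+1}$ cannot be expanded as an average. Surjective isometries can be inverted, which moves $T$ off $x_{N+1}$ and onto $x_N$. The price is that all displacements $\|x_N-T^iG^jx_N\|$ with $(i,j)\in\mathbb Z^2$ enter, and their recursion is that of a random walk on $\mathbb Z^2$ that is stopped at $0$.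

Let $g,g'$ be independent and uniformly distributed on $\{0,e_1,e_2\}$, and let $\xi=g'-g$. Thus $\xi=0$ with probability $\frac13$, and $\xi$ takes each of the six values $\pm e_1,\pm e_2,\pm(e_1-e_2)$ with probability $\frac19$. Let $S_n=\xi_1+\dots+\xi_n$ with independent copies $\xi_i$ of $\xi$, and for $h\in\mathbb Z^2$ let
\[
a_N(h)=\mathbb P\bigl(h+S_n\neq0\text{ for }n=0,1,\dots,N\bigr).
\]
Then $a_N(0)=0$; and for $h\ne0$ we have $a_0(h)=1$ and, conditioning on the first step, $a_{N+1}(h)=\mathbb E\,a_N(h+\xi)$.

\begin{lemma}\label{lem:walk}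
$a_N(e_1)\to0$ and $a_N(e_2)\to0$ as $N\to\infty$.
\end{lemma}

\begin{proof}
The walk $(S_n)$ is recurrent, that is, almost surely $S_n=0$ for some $n\ge1$. This is a case of the P\'olya/Chung--Fuchs theorem, by which random walks on $\mathbb Z^2$ with mean zero and finite variance are recurrent; here is the computation for our walk. The characteristic function of $\xi$ is
\[
\chi(\theta)=\mathbb E\,e^{i\theta\cdot\xi}=\bigl|\tfrac13(1+e^{i\theta_1}+e^{i\theta_2})\bigr|^2\in[0,1],
\]
and
\[
1-\chi(\theta)=\mathbb E\bigl(1-\cos(\theta\cdot\xi)\bigr)\le\tfrac12\mathbb E(\theta\cdot\xi)^2=\tfrac19\bigl(\theta_1^2+\theta_2^2+(\theta_1-\theta_2)^2\bigr)\le\tfrac13|\theta|^2 .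
\]
Since $\mathbb P(S_n=0)=(2\pi)^{-2}\int_{[-\pi,\pi]^2}\chi^n\,d\theta$ and $\chi\ge0$, monotone convergence gives
\[
\sum_{n\ge0}\mathbb P(S_n=0)=\frac1{(2\pi)^2}\int_{[-\pi,\pi]^2}\frac{d\theta}{1-\chi(\theta)}\ge\frac{3}{(2\pi)^2}\int_{[-\pi,\pi]^2}\frac{d\theta}{|\theta|^2}=\infty .
\]
The left side is the expected number of visits to $0$. If the probability $\rho$ of a return were less than $1$, this number would be geometrically distributed with mean $1/(1-\rho)<\infty$. So $\rho=1$.

Let $h\in\{e_1,e_2\}$. The numbers $a_N(h)$ decrease to the probability $a_\infty(h)$ that the walk started at $h$ never visits $0$. The walk started at $0$ steps to $h$ and then never returns with probability $\frac19a_\infty(h)\le1-\rho=0$.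
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(b)]
Let $D=\operatorname{diam}K$. The maps $T,G$ are commuting bijective isometries, so $U_h=T^{h_1}G^{h_2}$ is an isometry of $K$ for every $h\in\mathbb Z^2$, and $U_hU_{h'}=U_{h+h'}$. Choose $x_0\in K$ and put
\[
x_{N+1}=\tfrac13(x_N+Tx_N+Gx_N)=\tfrac13\sum_gU_gx_N,
\]
where sums over $g$ and $g'$ run over $\{0,e_1,e_2\}$; these points lie in $K$ by convexity. Let $f_N(h)=\|x_N-U_hx_N\|$. Then $f_N(0)=0$ and $f_N\le D$. We expand $x_{N+1}$, apply the isometry $U_{-h}$, expand $x_{N+1}$ again, and apply the isometry $U_{h-g}$: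
\begin{align*}
f_{N+1}(h)&\le\tfrac13\sum_g\|U_gx_N-U_hx_{N+1}\|=\tfrac13\sum_g\|U_{g-h}x_N-x_{N+1}\|\\
&\le\tfrac19\sum_{g,g'}\|U_{g-h}x_N-U_{g'}x_N\|=\tfrac19\sum_{g,g'}f_N(h+g'-g)=\mathbb E\,f_N(h+\xi).
\end{align*}
We claim that $f_N(h)\le D\,a_N(h)$ for all $N$ and $h$. For $h=0$ both sides vanish. For $h\neq0$ and $N=0$ the claim is $f_0(h)\le D$. For $h\ne0$, if the claim holds for $N$, then $f_{N+1}(h)\le D\,\mathbb E\,a_N(h+\xi)=D\,a_{N+1}(h)$. By Lemma~\ref{lem:walk}, $\|x_N-Tx_N\|=f_N(e_1)$ and $\|x_N-Gx_N\|=f_N(e_2)$ tend to $0$, so $x_N\in F_\varepsilon(T)\cap F_\varepsilon(G)$ for large $N$.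
\end{proof}

Surjectivity is used to form $U_h$ for $h\notin\mathbb N^2$; for the isometries of Theorem~\ref{thm:sharp}(c) the same averages satisfy $\|x_N-Tx_N\|+\|x_N-Gx_N\|\ge1$ for all $N$. That there are two maps is used in the divergence of $\int|\theta|^{-2}\,d\theta$ near the origin of the plane.

\begin{thebibliography}{1}

\bibitem{source}
\emph{Approximate fixed points of nonexpansive maps},
\texttt{http://www.math.ubbcluj.ro/\allowbreak\textasciitilde{}nodeacj/\allowbreak download.php?\allowbreak f=092kirk-final.pdf}

\end{thebibliography}
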